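\title{Uniform approximation of continuous functions on $c_0$\\ by real-analytic functions}

\begin{abstract}
We prove that every continuous real function on $c_0$ is a uniform limit of real-analytic functions. More generally, let $X$ be a separable Banach space carrying a real-analytic function $f$ with $f(x)\ge f(0)+\beta$ outside some ball, where $\beta>0$. Then continuous Banach-valued maps on open subsets of $X$ can be approximated by real-analytic maps with an error below any positive continuous function, and the existence of such an $f$ is also necessary. The proof constructs an analytic substitute for a partition of unity subordinate to balls whose radii are not bounded below.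
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $c_0$ be the Banach space of real sequences converging to $0$, with the supremum norm and unit vectors $e_1,e_2,\dots$. A function $g:X\to\mathbb R$ on a Banach space $X$ is \emph{uniformly approximable} by functions of a given class if for every $\varepsilon>0$ there is an $h$ in the class with $\sup_{x\in X}|g(x)-h(x)|<\varepsilon$. It is known that every continuous function on $c_0$ is uniformly approximable by $C^\infty$ functions, and that every uniformly continuous function on $c_0$ is uniformly approximable by real-analytic functions. We answer the following question from \cite{c0}: is every \emph{continuous} function on $c_0$ uniformly approximable by real-analytic functions?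

\begin{theorem}\label{thm:c0}
Every continuous function $g:c_0\to\mathbb R$ is uniformly approximable by real-analytic functions.
\end{theorem}

The two known results suggest this answer, but neither leads to it directly. The natural way to approximate a continuous $g$ is to cover the space by balls on which $g$ is almost constant and to average the values of $g$ at their centers with a partition of unity. In the analytic class there are no bump functions: if a real-analytic $h$ on $X$ vanishes near $x_0$, then for each $x$ the function $t\mapsto h(x_0+t(x-x_0))$ is analytic on $\mathbb R$ and vanishes near $0$, so $h(x)=0$. The weights can therefore only be small, never zero, outside their balls; the sums are truly infinite, and to see that they are analytic one needs convergence on \emph{complex} neighborhoods of real points. If $g$ is uniformly continuous, all balls can be given the same radius. If $g$ is merely continuous the radii must degenerate, and we shall see in Section~\ref{sec:idea} that the obvious weights are then unbounded on complex balls of any fixed size. The new case already occurs on bounded sets: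 with $\psi$ as in \eqref{eq:psic0} below, $\min(\psi,1)$ is continuous, equals $1$ at $\frac12e_k$, and tends to $0$ along $\frac12(1-k^{-1/2})e_k$.

The argument uses two properties of $c_0$: separability, and the existence of one analytic function that sees the difference between the origin and the outside of a ball.

\begin{definition}\label{def:sep}
A real-analytic function $f:X\to\mathbb R$ on a real Banach space $X$ is \emph{separating} if there are $\rho,\beta>0$ such that $f(x)\ge f(0)+\beta$ whenever $\|x\|\ge\rho$.
\end{definition}

On a Hilbert space $\|x\|^2$ is separating; for $c_0$ see Lemma~\ref{lem:c0}. The main result allows an error that varies from point to point.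

\begin{theorem}\label{thm:fine}
Let $X$ be a separable real Banach space with a separating real-analytic function, $U\subset X$ a nonempty open set, $Y$ a real Banach space, and let $g:U\to Y$ and $\delta:U\to(0,\infty)$ be continuous. Then there is a real-analytic $h:U\to Y$ with $\|h(x)-g(x)\|<\delta(x)$ for all $x\in U$.
\end{theorem}

Theorem~\ref{thm:c0} follows from Theorem~\ref{thm:fine} and Lemma~\ref{lem:c0} by taking $U=X=c_0$, $Y=\mathbb R$ and $\delta\equiv\varepsilon/2$. A separating function is the least one can ask for: a single crude analytic approximation of the norm already provides one.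

\begin{theorem}\label{thm:char}
For a separable real Banach space $X$ the following are equivalent.
\begin{enumerate}
\item[(i)] $X$ has a separating real-analytic function.
\item[(ii)] Some real-analytic $h:X\to\mathbb R$ satisfies $\sup_{x\in X}\big|h(x)-\|x\|\big|<\infty$.
\item[(iii)] Every continuous $g:X\to\mathbb R$ is uniformly approximable by real-analytic functions.
\item[(iv)] For every open $U\subset X$, every Banach space $Y$ and all continuous $g:U\to Y$ and $\delta:U\to(0,\infty)$ there is a real-analytic $h:U\to Y$ with $\|h-g\|<\delta$ on $U$.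
\end{enumerate}
\end{theorem}

\begin{proof}
(i)$\Rightarrow$(iv) is Theorem~\ref{thm:fine}. For (iv)$\Rightarrow$(iii) take $\delta\equiv\varepsilon/2$, and for (iii)$\Rightarrow$(ii) take $g=\|\cdot\|$. For (ii)$\Rightarrow$(i) let $s$ be the supremum in (ii). Then $h(0)\le s$, and $\|x\|\ge2s+1$ gives $h(x)\ge\|x\|-s\ge s+1\ge h(0)+1$.
\end{proof}

The proof of Theorem~\ref{thm:fine} is self-contained and does not use the result for uniformly continuous functions. Section~\ref{sec:tools} collects the tools, Section~\ref{sec:idea} shows the obstruction and the idea that overcomes it for two balls in $c_0$, Section~\ref{sec:weights} constructs the weights, and Section~\ref{sec:proof} deduces the theorem. Section~\ref{sec:more} gives further spaces and an insertion theorem.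

\section{Complexification, separating functions and analytic steps}\label{sec:tools}

\subsection*{Real-analytic maps and their holomorphic extensions}
Throughout, $X,Y$ are real Banach spaces, $U\subset X$ is open and $B(x,r)$ is an open ball. A \emph{continuous $k$-homogeneous polynomial} is a map $P(x)=A(x,\dots,x)$ with $A:X^k\to Y$ bounded, symmetric and $k$-linear; $\|P\|=\sup_{\|x\|\le1}\|P(x)\|$, and the polarization formula gives $\|A\|\le\frac{k^k}{k!}\|P\|\le e^k\|P\|$. A map $f:U\to Y$ is \emph{real-analytic} if near each $z\in U$ it is the uniform sum of a series $\sum_{k\ge0}P_k(x-z)$ of continuous $k$-homogeneous polynomials with $\limsup_k\|P_k\|^{1/k}<\infty$.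

A uniform limit of real-analytic maps need not be analytic (this is what Theorem~\ref{thm:c0} exploits), so analyticity of an infinite sum has to be checked in the complex domain. Let $X_{\mathbb C}=X\oplus iX$ with
\[
\|x+iy\|=\sup_{\theta\in\mathbb R}\|x\cos\theta+y\sin\theta\| .
\]
Multiplying $x+iy$ by $e^{i\phi}$ replaces $\theta$ by $\theta-\phi$ on the right, so this is a complex norm. It restricts to the norm of $X$, and $\|x\|,\|y\|\le\|x+iy\|$. For $X=c_0$ the two suprema commute and we get complex $c_0$ with the supremum norm. Balls of $X_{\mathbb C}$ are written $B_{\mathbb C}(z,r)$; for $z\in X$ we have $B_{\mathbb C}(z,r)\cap X=B(z,r)$.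

A map between open subsets of complex Banach spaces is \emph{holomorphic} if it is complex Fr\'echet differentiable. We use the standard facts that sums, products and compositions of holomorphic maps are holomorphic, that locally uniform limits of holomorphic maps are holomorphic, and that a holomorphic $F$ with $\|F\|\le K$ on $B_{\mathbb C}(z,s)$ is the sum there of its Taylor series $\sum_kQ_k(x-z)$, with $\|Q_k\|\le Ks^{-k}$.

\begin{lemma}[see \cite{BS}]\label{lem:ext}
A map $f:U\to Y$ is real-analytic if and only if for each $z\in U$ there are $r>0$ with $B(z,r)\subset U$ and a holomorphic $F:B_{\mathbb C}(z,r)\to Y_{\mathbb C}$ with $F=f$ on $B(z,r)$. For given $z$ and $r$ there is at most one such $F$.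
\end{lemma}

\begin{proof}
Let $f(x)=\sum_kP_k(x-z)$ near $z$, with $P_k(x)=A_k(x,\dots,x)$ and $\|P_k\|\le C^k$ for $k\ge1$. Extend $A_k$ complex-multilinearly and expand:
\[
P_k^{\mathbb C}(x+iy)=\sum_{j=0}^k\binom kj i^jA_k(\underbrace{x,\dots,x}_{k-j},\underbrace{y,\dots,y}_{j}),\qquad
\|P_k^{\mathbb C}(x+iy)\|\le e^k\|P_k\|\,(\|x\|+\|y\|)^k .
\]
Thus $\|P_k^{\mathbb C}\|\le(2e)^k\|P_k\|$, and $F=\sum_kP_k^{\mathbb C}(\cdot-z)$ converges uniformly on $B_{\mathbb C}(z,r)$ if $r\le1/(4eC)$. Conversely, given $F$, choose $s\le r$ with $F$ bounded on $B_{\mathbb C}(z,s)$, restrict the Taylor polynomials $Q_k$ to $X$ and compose them with the real-linear contraction $y+iy'\mapsto y$ of $Y_{\mathbb C}$ onto $Y$; the resulting series converges to $f$ uniformly on $B(z,s/2)$.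

For uniqueness let $F$ vanish on $B(z,r)$ and let $\|x+iy\|<r$. The set of $\zeta\in\mathbb C$ with $\|x+\zeta y\|<r$ is open and convex and contains $0$ and $i$. On it $\zeta\mapsto F(z+x+\zeta y)$ is holomorphic and vanishes for real $\zeta$ near $0$, hence also at $\zeta=i$.
\end{proof}

In the situation of the lemma we say that $f$ \emph{extends to} $B_{\mathbb C}(z,r)$, and we write $f$ for the extension too. Combining local extensions, we see that sums, products, compositions, and quotients with nonvanishing denominators of real-analytic maps are real-analytic.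

\subsection*{A normalized separating function}

\begin{lemma}\label{lem:c0}
The series
\begin{equation}\label{eq:psic0}
\psi(x)=2\sum_{n\ge1}(2x_n)^{2n}
\end{equation}
defines a holomorphic function on all of complex $c_0$. Its restriction to $c_0$ is separating: $\psi(0)=0$ and $\psi(x)\ge2$ if $\|x\|\ge\frac12$. Moreover $|\psi(x)|\le 2s^2/(1-s^2)$ for complex $x$ with $2\|x\|=s<1$; in particular $|\psi|<\frac14$ on $B_{\mathbb C}(0,\frac16)$.
\end{lemma}

\begin{proof}
Given $z$ in complex $c_0$, choose $n_0$ with $|z_n|\le\frac18$ for $n\ge n_0$. On $B_{\mathbb C}(z,\frac18)$ we have $|2x_n|<\frac12$ for $n\ge n_0$, so these terms are bounded by $2\cdot4^{-n}$ and the series of polynomials converges uniformly. If $x$ is real and $\|x\|\ge\frac12$, the norm is attained at some $n$, where $(2x_n)^{2n}\ge1$, and all terms are nonnegative. The last bound is the geometric series $2\sum_ns^{2n}$, which is $<\frac14$ for $s<\frac13$.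
\end{proof}

The growing exponents make the series converge at every point of $c_0$, because only finitely many coordinates are large; they also make $\psi$ unbounded on bounded sets, as $\psi(e_n)=2\cdot4^n$.

For a general $X$ with a separating function $f$, put $\psi(x)=\frac2\beta\big(f(2\rho x)-f(0)\big)$. Since $\psi$ extends to a complex ball about $0$ and $\psi(0)=0$, there is $\alpha\in(0,\frac12]$ such that
\begin{align}
&\psi(x)\ge2\quad\text{for }x\in X,\ \|x\|\ge\tfrac12;\label{eq:far}\\
&\psi\ \text{extends to }B_{\mathbb C}(0,\alpha)\text{ and }|\psi|<\tfrac14\text{ there.}\label{eq:near}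
\end{align}
We call such $\psi,\alpha$ a \emph{normalized pair}. For $c_0$ we take \eqref{eq:psic0} and $\alpha=\frac16$. Apart from real-analyticity on $X$, nothing else about $\psi$ will be used; in particular \eqref{eq:near} is the only complex region on which we have a bound.

\subsection*{Gaussian steps}
To turn the values of $\psi$ into weights we need entire approximations of the Heaviside function whose growth off the real axis is explicit. For $\lambda>0$ let
\[
\theta_\lambda(t)=\sqrt{\lambda/\pi}\int_0^\infty e^{-\lambda(t-s)^2}\,ds\qquad(t\in\mathbb C).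
\]
This is an entire function. On $\mathbb R$ it is increasing, $0<\theta_\lambda<1$, and $\theta_\lambda(t)+\theta_\lambda(-t)=1$, because $\theta_\lambda(-t)$ is the same integral over $(-\infty,0)$.

\begin{lemma}\label{lem:theta}
For $u,v\in\mathbb R$,
\begin{align}
|\theta_\lambda(u+iv)|&\le e^{\lambda v^2},\label{eq:grow}\\
|\theta_\lambda(u+iv)|&\le e^{-\lambda(u^2-v^2)}\qquad(u\le0),\label{eq:decay}\\
\theta_\lambda(u)&\ge1-e^{-\lambda u^2}\qquad(u\ge0).\label{eq:one}
\end{align}
\end{lemma}

\begin{proof}
As $|e^{-\lambda(u+iv-s)^2}|=e^{\lambda v^2}e^{-\lambda(u-s)^2}$, we have $|\theta_\lambda(u+iv)|\le e^{\lambda v^2}\theta_\lambda(u)$, which gives \eqref{eq:grow}. For $u\le0\le s$ we have $(u-s)^2\ge u^2+s^2$, so $\theta_\lambda(u)\le e^{-\lambda u^2}\theta_\lambda(0)\le e^{-\lambda u^2}$; this gives \eqref{eq:decay}, and \eqref{eq:one} follows from $\theta_\lambda(u)=1-\theta_\lambda(-u)$.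
\end{proof}

A sharper step costs faster growth in the imaginary direction, and decay and growth occur at the same rate $\lambda$. The whole proof is a balance between \eqref{eq:grow} and \eqref{eq:decay}.

\section{The obstruction and the idea}\label{sec:idea}

In this section $X=c_0$, $\psi$ is given by \eqref{eq:psic0}, and $\alpha=\frac16$.

\subsection*{Why rescaled bumps fail}
Suppose that $|g-g(x_n)|\le\varepsilon$ on $B(x_n,r_n)$ and that the smaller balls $B(x_n,\alpha r_n)$ cover $c_0$. The function $q_n(x)=\psi((x-x_n)/r_n)$ is below $\frac14$ on the smaller ball and at least $2$ off the larger one, so $\theta_{\lambda_n}(\frac32-q_n)$ with $\lambda_n$ large is an excellent bump on the real space. If $r_n\ge r>0$ for all $n$, then any $x,y$ with $\|x-y\|<(1-\alpha)r$ lie in a common ball $B(x_n,r_n)$, whence $|g(x)-g(y)|\le2\varepsilon$. So if $g$ is not uniformly continuous and $\varepsilon$ is small, then $\inf_nr_n=0$. This is fatal for the bumps above.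

\begin{proposition}\label{prop:onto}
The function $\psi$ maps every ball of radius greater than $\frac12$ in complex $c_0$ onto $\mathbb C$.
\end{proposition}

\begin{proof}
Let $y$ be the center and $w\in\mathbb C$. The numbers $s_k=\psi(y)-2(2y_k)^{2k}$ converge to $\psi(y)$. Choose $t_k\in\mathbb C$ with $2(2t_k)^{2k}=w-s_k$; since $w-s_k$ is bounded, $\limsup_k|t_k|\le\frac12$. The point $y^{(k)}=y+(t_k-y_k)e_k$ satisfies $\psi(y^{(k)})=w$ and $\limsup_k\|y^{(k)}-y\|\le\frac12$.
\end{proof}

Hence $q_n$ maps every complex ball of radius greater than $r_n/2$ onto $\mathbb C$, and by Liouville's theorem $\Theta\circ q_n$ is unbounded on such a ball for every nonconstant entire $\Theta$. If $\inf r_n=0$, a series $\sum_nc_n\,\Theta_n\circ q_n$ with $c_n\ne0$ and $\Theta_n$ nonconstant entire has infinitely many unbounded terms on every complex ball, so it converges uniformly on none. Multiplying the $n$th term by a small factor gives no estimate either, since there is no bound to multiply. For a general $X$ matters are worse: we do not even know that $q_n$ extends to a complex ball of a size independent of $n$.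

The remedy is to put the small factor \emph{inside} $\psi$. Near a point that is already served by an earlier ball, the $n$th bump is not needed; there we shrink the argument $(x-x_n)/r_n$ so much that it falls into $B_{\mathbb C}(0,\alpha)$, where \eqref{eq:near} applies.

\subsection*{Two balls}
Let the first ball be $B(0,1)$, with $p_1=\psi$, and let the second ball $B(x_2,r_2)$ be arbitrary; think of $r_2$ as tiny. Take $\lambda$ so large that $e^{-\lambda/6}(1+\|x_2\|)/r_2\le\frac16$ and $e^{-\lambda/4}\le\frac12$, and put
\[
\sigma=\theta_\lambda(p_1-\tfrac12),\qquad p_2(x)=\psi\Big(\sigma(x)\frac{x-x_2}{r_2}\Big),\qquad\kappa=\theta_\lambda(\tfrac32-p_2).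
\]

\emph{Complex points near the core of the first ball.} On $W=B_{\mathbb C}(0,\frac1{10})$, Lemma~\ref{lem:c0} with $s<\frac15$ gives $|p_1|<\frac1{12}$. Thus $p_1-\frac12$ has real part $\le-\frac5{12}$ and imaginary part of modulus $\le\frac1{12}$, and \eqref{eq:decay} gives $|\sigma|\le e^{-\lambda(25-1)/144}=e^{-\lambda/6}$. The argument of $\psi$ in $p_2$ has norm $<\frac16$, so $|p_2|<\frac14$ on $W$. The ball $W$ does not depend on $x_2$ or $r_2$; compare this with $q_2$, which maps $W$ onto $\mathbb C$ as soon as $r_2<\frac15$.

\emph{Real points.} Since $0<\sigma<1$, we still have $p_2<\frac14$ on $B(x_2,\frac16r_2)$. At points not claimed by the first ball, meaning $p_1\ge1$, \eqref{eq:one} gives $\sigma\ge\frac12$, and then \eqref{eq:far} gives $p_2\ge2$ off $B(x_2,r_2)$. There $p_2$ detects the second ball as well as $q_2$ does.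

\emph{The price.} Where $\sigma$ is small, $p_2$ gives false information: $p_2(0)<\frac14$, so $\kappa(0)\ge1-e^{-25\lambda/16}$ although $0$ may be far from the second ball. We therefore switch the bump off by an outer factor with a \emph{higher} threshold,
\[
\tau=\theta_\lambda(p_1-\tfrac34),\qquad\varphi_2=\tau\kappa .
\]
Let $x\notin B(x_2,r_2)$ be real. If $\sigma(x)\ge\frac12$, then $p_2(x)\ge2$ and $\kappa(x)\le e^{-\lambda/4}$. If $\sigma(x)<\frac12=\theta_\lambda(0)$, then $p_1(x)<\frac12$ and $\tau(x)\le e^{-\lambda/16}$. So $\varphi_2\le e^{-\lambda/16}$ off the second ball. The gap between the thresholds $\frac12$ and $\frac34$ is what makes the second case work: with $\sigma$ in place of $\tau$ it would only yield the bound $\frac12$. At real points with $p_1\ge1$ and $p_2\le1$ we have $\tau\ge1-e^{-\lambda/16}$ and $\kappa\ge1-e^{-\lambda/4}$, so nothing is lost there. Finally, on $W$, \eqref{eq:decay} gives $|\tau|\le e^{-\lambda(64-1)/144}=e^{-7\lambda/16}$ and \eqref{eq:grow} gives $|\kappa|\le e^{\lambda/16}$, so $|\varphi_2|\le e^{-3\lambda/8}$ on $W$.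

Two features are missing from this example. With many balls, $\sigma$ and $\tau$ become products over all earlier indices $l<n$; on a complex ball one factor decays and the other $n-2$ may grow. We shall give the $l$th factor the rate $a_n2^{-l}$, so that the total growth of the late factors is small compared with the decay of one fixed early factor. Second, the decay off the $n$th ball must beat $\|g(x)\|$ and $1/\delta(x)$, which are unbounded on $U$. We shall multiply the arguments of the steps by an analytic function $H\ge1$; as $\theta_\lambda(Ht)=\theta_{\lambda H^2}(t)$ for a number $H>0$, this lets the steepness depend on the point.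

\section{Analytic weights subordinate to a sequence of balls}\label{sec:weights}

\begin{proposition}\label{prop:weights}
Let $\psi,\alpha$ be a normalized pair on $X$, let $U\subset X$ be open and $H:U\to[1,\infty)$ real-analytic. For $n\ge1$ let $x_n\in U$, $r_n>0$, $M_n\ge1$, with $B(x_n,r_n)\subset U$ and $\bigcup_nB(x_n,\alpha r_n)=U$. Then there are real-analytic $\varphi_n:U\to[0,1]$ such that:
\begin{enumerate}
\item[(a)] for every $x\in U$ there is $m$ with $x\in B(x_m,r_m)$ and $\varphi_m(x)\ge\frac14$;
\item[(b)] if $x\in U\setminus B(x_n,r_n)$, then $\varphi_n(x)\le2^{-n}M_n^{-1}e^{-H(x)}$;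
\item[(c)] for every $z\in U$ there are a ball $W=B_{\mathbb C}(z,r)$ to which all $\varphi_n$ extend and an integer $L$ such that $|\varphi_n|\le2^{-n}M_n^{-1}$ on $W$ for all $n>L$.
\end{enumerate}
Consequently, if $c_n\in Y$ and $\|c_n\|\le M_n$, then $\sum_n\varphi_nc_n$ is a real-analytic map $U\to Y$; in particular $S=\sum_n\varphi_n$ is real-analytic, and $S\ge\frac14$.
\end{proposition}

Property (b) replaces the support condition of a partition of unity and (c) replaces local finiteness. The last assertion follows at once: by (c) the terms with $n>L$ have norm at most $2^{-n}$ on $W$, so the series converges uniformly on $W$ to a holomorphic map and Lemma~\ref{lem:ext} applies; and $S\ge\frac14$ by (a). The rest of the section proves (a), (b), (c).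

\subsection*{Construction}
Put
\[
w_l=2^{-l},\qquad\eta_n=2^{-n}\min\Big\{\frac{\alpha r_n}{1+\|x_n\|},\ \frac1{eM_n}\Big\},\qquad a_n=\frac{64}{w_n}\log\frac1{\eta_n},
\]
and $\theta_{n,l}=\theta_{a_nw_l}$ for $1\le l\le n$. The number $\eta_n$ is the smallness required at stage $n$: its first entry will push the argument of $\psi$ into $B_{\mathbb C}(0,\alpha)$ and its second entry gives the bounds in (b) and (c). The rate $a_n$ is chosen so that even the slowest step at stage $n$ achieves it:
\begin{equation}\label{eq:eta}
e^{-a_nw_l/64}\le e^{-a_nw_n/64}=\eta_n\quad(l\le n),\qquad n\eta_n\le n2^{-n}\le\tfrac12 .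
\end{equation}
For real arguments, Lemma~\ref{lem:theta} and \eqref{eq:eta} give two rules.
\begin{enumerate}
\item[(R1)] A product of at most $n$ factors $\theta_{n,l}(t_l)$ with all $t_l\ge\frac18$ is at least $\frac12$.
\item[(R2)] If $h\ge1$ and $t\le-\frac h8$, then $\theta_{n,l}(t)\le\eta_n^{\,h}$.
\end{enumerate}
Indeed, in (R1) each factor is at least $1-\eta_n$ by \eqref{eq:one}, and $(1-\eta_n)^n\ge1-n\eta_n$; in (R2), \eqref{eq:decay} gives $\theta_{n,l}(t)\le e^{-a_nw_lh^2/64}\le\eta_n^{\,h^2}\le\eta_n^{\,h}$.

Define functions on $U$ recursively for $n=1,2,\dots$, empty products being $1$: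
\begin{gather*}
\sigma_n=\prod_{l<n}\theta_{n,l}\big(H(p_l-\tfrac12)\big),\qquad
\tau_n=\prod_{l<n}\theta_{n,l}\big(H(p_l-\tfrac34)\big),\\
p_n(x)=\psi\Big(\sigma_n(x)\,\frac{x-x_n}{r_n}\Big),\qquad
\kappa_n=\theta_{n,n}\big(H(\tfrac32-p_n)\big),\qquad\varphi_n=\tau_n\kappa_n ,
\end{gather*}
where $H(p_l-c)$ denotes the product of the functions $H$ and $p_l-c$. By induction all of them are real-analytic on $U$ (here we use that $\psi$ is real-analytic on all of $X$), and $\sigma_n,\tau_n,\kappa_n,\varphi_n$ take values in $(0,1]$. The damping factors are built from the modified functions $p_l$, not from $\psi((\cdot-x_l)/r_l)$, because only the former will be controlled on a common complex ball. From $\sigma_n\le1$ with \eqref{eq:near}, and from \eqref{eq:far}, we get for $x\in U$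
\begin{align}
\|x-x_n\|<\alpha r_n\ &\Longrightarrow\ |p_n(x)|<\tfrac14,\label{eq:core}\\
\|x-x_n\|\ge r_n\ \text{and}\ \sigma_n(x)\ge\tfrac12\ &\Longrightarrow\ p_n(x)\ge2 .\label{eq:out}
\end{align}

\subsection*{Proof of (a)}
A small value of $p_n(x)$ does not by itself place $x$ in the $n$th ball, but the first small value does. Let $x\in U$. By the covering hypothesis and \eqref{eq:core}, $p_j(x)\le1$ for some $j$; let $m$ be the least such index. For $l<m$ we have $p_l(x)>1$, so at $x$ both $H(p_l-\frac12)$ and $H(p_l-\frac34)$ are at least $\frac14$, since $H\ge1$. Also $H(\frac32-p_m)\ge\frac12$. By (R1), each of $\sigma_m(x),\tau_m(x),\kappa_m(x)$ is at least $\frac12$. Hence $\varphi_m(x)\ge\frac14$, and $x\in B(x_m,r_m)$ because otherwise \eqref{eq:out} would give $p_m(x)\ge2$.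

\subsection*{Proof of (b)}
Let $x\in U\setminus B(x_n,r_n)$ and $h=H(x)$; all functions are evaluated at $x$. If $\sigma_n\ge\frac12$, then $p_n\ge2$ by \eqref{eq:out}, so $H(\frac32-p_n)\le-\frac h2$ and $\varphi_n\le\kappa_n\le\eta_n^{\,h}$ by (R2). If $\sigma_n<\frac12$, then by (R1) there is $l<n$ with $H(p_l-\frac12)<\frac18$, which forces $p_l<\frac58$ as $H\ge1$. For this $l$ we have $H(p_l-\frac34)\le-\frac h8$; the other factors of $\tau_n$ are at most $1$, so $\varphi_n\le\tau_n\le\eta_n^{\,h}$ by (R2). In both cases
\[
\varphi_n(x)\le\eta_n^{\,h}\le e^{-h}(2^nM_n)^{-h}\le e^{-h}2^{-n}M_n^{-1}.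
\]

\subsection*{Proof of (c)}
Fix $z\in U$ and $j$ with $\|z-x_j\|<\alpha r_j$. For $n>j$ the products $\sigma_n,\tau_n$ contain the factor $l=j$, which decays near $z$ like $e^{-a_nw_j/16}$, while by \eqref{eq:grow} the factor $l$ may be as large as $e^{a_nw_lv_l^2}$, where $v_l$ is the imaginary part of its argument. All exponents share the factor $a_n$, so the outcome is decided by comparing $w_j/16$ with $\sum_lw_lv_l^2$, and the size of $a_n$ plays no role. We make the sum small in two ways: for late $l$ the $v_l$ are bounded (by induction) and the weights $w_l$ have a small tail; for the finitely many early $l$ the $v_l$ vanish at $z$ and are small nearby. This dictates the order of the choices: first $j$, then $M$, then $L$, then $r$.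

Choose a complex ball about $z$ to which $H$ extends with $|H|\le M$, where $M\ge1$. Choose $L\ge j$ with
\begin{equation}\label{eq:L}
M^22^{-L}\le\frac{w_j}{128},\qquad2^{-L}(1+\|z\|)\le1 .
\end{equation}
The finitely many functions $p_l,\varphi_l$ with $l\le L$ extend to a common complex ball about $z$. For $c\in\{\frac12,\frac34\}$ the numbers $H(z)(p_l(z)-c)$ are real, and $H(z)(p_j(z)-c)<-\frac14$ by \eqref{eq:core} and $H\ge1$. By continuity there is $r\in(0,1]$ such that $H$ and all $p_l,\varphi_l$ with $l\le L$ extend to $W=B_{\mathbb C}(z,r)$ and, on $W$, for both values of $c$,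
\begin{equation}\label{eq:W}
\big|\operatorname{Im}H(p_l-c)\big|^2\le\frac{w_j}{128}\ \ (l\le L),\qquad\operatorname{Re}H(p_j-c)\le-\tfrac14,\qquad|H|\le M.
\end{equation}

\medskip\noindent\textbf{Claim.} \emph{For every $n>L$ the functions $\sigma_n,\tau_n,p_n$ extend to $W$, and on $W$}
\[
|\sigma_n|,\,|\tau_n|\le e^{-3a_nw_j/64},\qquad|p_n|<\tfrac14 .
\]

Let $n>L$ and assume the claim for all $l$ with $L<l<n$. Then $H$ and all $p_l$ with $l<n$ extend to $W$, and since the steps are entire, the defining products extend $\sigma_n$ and $\tau_n$ to $W$. Fix a point of $W$ and let $v_l=\operatorname{Im}H(p_l-c)$, with $c=\frac12$ for $\sigma_n$ and $c=\frac34$ for $\tau_n$. For $L<l<n$ the inductive hypothesis gives $|v_l|\le M(\frac14+\frac34)=M$. With \eqref{eq:W} and \eqref{eq:L},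
\[
\sum_{l<n}w_lv_l^2\le\frac{w_j}{128}\sum_{l\le L}w_l+M^2\sum_{l>L}w_l\le\frac{w_j}{128}+M^22^{-L}\le\frac{w_j}{64}.
\]
The factor $l=j$ is present because $n>L\ge j$. We bound it by \eqref{eq:decay}, its argument having real part $\le-\frac14$, and the other factors by \eqref{eq:grow}:
\[
|\sigma_n|,\,|\tau_n|\le\exp\Big(-a_n\Big[\frac{w_j}{16}-\sum_{l<n}w_lv_l^2\Big]\Big)\le e^{-3a_nw_j/64}.
\]
In particular $|\sigma_n|\le\eta_n$ by \eqref{eq:eta}. For $x\in W$ we have $\|x-x_n\|\le1+\|z\|+\|x_n\|\le(1+\|z\|)(1+\|x_n\|)$, so by the definition of $\eta_n$ and \eqref{eq:L}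
\[
\Big\|\sigma_n(x)\frac{x-x_n}{r_n}\Big\|\le\alpha2^{-n}(1+\|z\|)\le\frac\alpha2 .
\]
Thus $x\mapsto\sigma_n(x)(x-x_n)/r_n$ maps $W$ holomorphically into $B_{\mathbb C}(0,\alpha)$ and real points to real points. Composing it with the extension of $\psi$ from \eqref{eq:near} extends $p_n$ to $W$, with $|p_n|<\frac14$. The claim is proved.

Now let $n>L$. By the claim $\kappa_n$ and $\varphi_n$ extend to $W$. As in the example, $\kappa_n$ is not small on $W$, but its growth is slow: $|H(\frac32-p_n)|\le2M$ and $w_n\le2^{-L-1}$, so \eqref{eq:grow} and \eqref{eq:L} give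
\[
|\kappa_n|\le e^{4M^2a_nw_n}\le e^{2M^22^{-L}a_n}\le e^{a_nw_j/64}.
\]
Therefore $|\varphi_n|\le e^{-2a_nw_j/64}\le\eta_n\le2^{-n}M_n^{-1}$ on $W$. This proves (c) and completes the proof of Proposition~\ref{prop:weights}. \qed

\section{Proof of Theorem~\ref{thm:fine}}\label{sec:proof}

Let $X,U,Y,g,\delta$ be as in the theorem and fix a normalized pair $\psi,\alpha$. Separability enters at one point only. A separable metric space is Lindel\"of: every open cover has a countable subcover. So if for each $x\in U$ a radius $r_x>0$ with $B(x,r_x)\subset U$ is given, there is a sequence $(x_n)$ in $U$, with repetitions if finitely many points suffice, such that the balls $B(x_n,\alpha r_n)$ with $r_n=r_{x_n}$ cover $U$. The recursion and the summable weights of Section~\ref{sec:weights} need such a sequence.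

We want to use Proposition~\ref{prop:weights} with an $H$ that dominates $\|g\|$ and $1/\delta$. Since $H$ stands inside the steps it has to be analytic, and we must first produce it. A majorant needs no decay estimate, only (a) and (c), so the proposition with $H\equiv1$ suffices.

\begin{lemma}\label{lem:dom}
For every continuous $R:U\to\mathbb R$ there is a real-analytic $D:U\to[1,\infty)$ with $D\ge R$.
\end{lemma}

\begin{proof}
For each $x\in U$ choose $r_x>0$ and $c_x\ge1$ with $B(x,r_x)\subset U$ and $R\le c_x$ on $B(x,r_x)$. Select $(x_n)$ as above, put $c_n=c_{x_n}$, and apply Proposition~\ref{prop:weights} with $H\equiv1$ and $M_n=c_n$. Then $D=4\sum_nc_n\varphi_n$ is real-analytic. For $x\in U$ and $m$ as in (a), $D(x)\ge4c_m\varphi_m(x)\ge c_m\ge\max\{1,R(x)\}$, the last step because $x\in B(x_m,r_m)$.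
\end{proof}

By Lemma~\ref{lem:dom} there is a real-analytic $H$ on $U$ with $H\ge1+\|g\|+1/\delta$. For $y\in U$ the function $x\mapsto\frac12\delta(x)-\|g(x)-g(y)\|$ is continuous and positive at $y$, so there is $r_y>0$ with $B(y,r_y)\subset U$ and $\|g(x)-g(y)\|\le\frac12\delta(x)$ for $x\in B(y,r_y)$. Select $(x_n)$ as above and apply Proposition~\ref{prop:weights} with this $H$ and $M_n=16(1+\|g(x_n)\|)$. Since $\|g(x_n)\|\le M_n$ and $S\ge\frac14$, the map
\[
h=\frac1S\sum_n\varphi_n\,g(x_n)
\]
is real-analytic on $U$. Fix $x\in U$. As $\sum_n\varphi_n(x)/S(x)=1$,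
\[
\|h(x)-g(x)\|\le\frac1{S(x)}\sum_n\varphi_n(x)\,\|g(x_n)-g(x)\| .
\]
The indices with $x\in B(x_n,r_n)$ contribute at most $\frac12\delta(x)$. For the others we use $1/S\le4$, property (b), and $\|g(x_n)-g(x)\|\le(1+\|g(x_n)\|)(1+\|g(x)\|)$; the first factor is absorbed by $M_n$ and the second by $H$. Their total contribution is at most
\[
4\sum_n\frac{2^{-n}}{16}\,(1+\|g(x)\|)\,e^{-H(x)}\le\frac14\,(1+\|g(x)\|)\,e^{-(1+\|g(x)\|)}\,e^{-1/\delta(x)}<\frac14\,\delta(x),
\]
where $e^t>t$ was used with $t=1+\|g(x)\|$ and with $t=1/\delta(x)$. Hence $\|h(x)-g(x)\|\le\frac34\delta(x)<\delta(x)$, and Theorem~\ref{thm:fine} is proved. \qed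

\begin{remark}
If $\|g\|\le K$ and $\delta\equiv\varepsilon$ is constant, $H$ is not needed: with $H\equiv1$ and $M_n=\max\{1,K,32K/\varepsilon\}$ the far indices contribute at most $4\cdot2K\sum_n2^{-n}/M_n\le\varepsilon/4$. In general the error from the $n$th term depends on $x$ through $\|g(x)\|$ and has to be compared with $\delta(x)$, which constants depending only on $n$ cannot do.
\end{remark}

\section{Further spaces and analytic insertion}\label{sec:more}

A \emph{separating polynomial} on $X$ is a finite sum $P=\sum_{k=1}^dP_k$ of continuous $k$-homogeneous real polynomials (so $P(0)=0$) with $\inf_{\|x\|=1}P(x)>0$. By $c_0(X)$ we denote the space of sequences $x=(x_k)$ in $X$ with $\|x_k\|\to0$, normed by $\sup_k\|x_k\|$.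

\begin{proposition}\label{prop:perm}
The class of Banach spaces with a separating real-analytic function contains $c_0$ and every space with a separating polynomial. It is closed under isomorphisms, closed subspaces, finite direct sums, and the passage from $X$ to $c_0(X)$.
\end{proposition}

\begin{proof}
For $c_0$ see Lemma~\ref{lem:c0}.

\emph{Separating polynomials.} The polynomial $P$ is controlled on the unit sphere only, so we replace it by a homogeneous one. Let $\gamma=\inf_{\|x\|=1}P(x)$ and $Q=\sum_{k=1}^dP_k^{\,2\,d!/k}$. The exponents are even integers, so all terms are nonnegative, and $Q$ is $2\,d!$-homogeneous. If $\|x\|=1$, then $|P_k(x)|\ge\gamma/d$ for some $k$, so $Q(x)\ge\beta:=\min_{k\le d}(\gamma/d)^{2\,d!/k}>0$. By homogeneity $Q(x)\ge\beta=Q(0)+\beta$ for $\|x\|\ge1$.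

\emph{Isomorphisms and subspaces.} If $T:Z\to X$ is bounded and linear with $\|Tz\|\ge c\|z\|$, $c>0$, and $f$ is separating on $X$ with constants $\rho,\beta$, then $f\circ T$ is separating on $Z$ with constants $\rho/c,\beta$.

\emph{Direct sums.} Give $X_1\oplus X_2$ the maximum norm and let $\psi_i$ be normalized on $X_i$. Then $\psi_1(x_1)^2+\psi_2(x_2)^2$ is real-analytic, vanishes at $0$, and is at least $4$ when $\max\{\|x_1\|,\|x_2\|\}\ge\frac12$. The squares are there because $\psi_i$ may be negative inside the ball of radius $\frac12$.

\emph{The space $c_0(X)$.} Its complexification is $c_0(X_{\mathbb C})$, since the suprema over $k$ and over $\theta$ commute. Let $\psi,\alpha$ be a normalized pair on $X$ and $F(x)=\sum_k\psi(x_k)^{2k}$. Given $z\in c_0(X)$, choose $k_0$ with $\|z_k\|<\alpha/2$ for $k\ge k_0$. On $B_{\mathbb C}(z,\alpha/2)$ the $k$th coordinate lies in $B_{\mathbb C}(0,\alpha)$ for $k\ge k_0$, so by \eqref{eq:near} these terms extend and are bounded by $16^{-k}$; their sum is holomorphic. The finitely many other terms are real-analytic, hence so is $F$. Moreover $F(0)=0$, and if $\|x\|\ge\frac12$,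 then $\|x_k\|\ge\frac12$ for some $k$, so $F(x)\ge\psi(x_k)^{2k}\ge4$.
\end{proof}

The polynomial $\sum_nx_n^{2k}=\|x\|^{2k}$ is separating on $\ell_{2k}$. Hence statement (iv) of Theorem~\ref{thm:char} holds, for example, for all closed subspaces of $c_0$, for $c_0\oplus\ell_2$, and for $c_0(\ell_{2k})$ with $k\in\mathbb N$; all these spaces are separable.

Fine approximation has a reformulation that does not mention a continuous function. Recall that $a:T\to\mathbb R$ is \emph{upper semicontinuous} if all sets $\{a<t\}$ are open, and that $b$ is \emph{lower semicontinuous} if $-b$ is upper semicontinuous. Dowker's insertion theorem \cite{Dow} applies to metrizable spaces $T$ and states: if $a$ is upper semicontinuous, $b$ is lower semicontinuous and $a<b$ on $T$, then there is a continuous $g$ with $a<g<b$.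

\begin{corollary}\label{cor:insert}
Let $X$ and $U$ be as in Theorem~\ref{thm:fine}, let $a:U\to\mathbb R$ be upper semicontinuous and $b:U\to\mathbb R$ lower semicontinuous, with $a<b$. Then there is a real-analytic $h:U\to\mathbb R$ with $a<h<b$ on $U$.
\end{corollary}

\begin{proof}
Dowker's theorem gives a continuous $g$ with $a<g<b$. The functions $g-a$ and $b-g$ are positive and lower semicontinuous, hence so is their minimum $\mu$. Inserting between $0$ and $\mu$ gives a continuous $\delta$ with $0<\delta<\mu$. By Theorem~\ref{thm:fine} there is a real-analytic $h$ with $|h-g|<\delta$, and then $a<g-\delta<h<g+\delta<b$.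
\end{proof}

\begin{thebibliography}{9}

\bibitem{BS} Bochnak and Siciak, Studia Math.\ \textbf{39} (1971).

\bibitem{Dow} Dowker, Canad.\ J.\ Math.\ \textbf{3} (1951).

\bibitem{c0} \emph{The Banach Space $c_0$},
\texttt{https://www.eweb.unex.es/\allowbreak eweb/\allowbreak extracta/\allowbreak Vol-16-1/\allowbreak 16j1gode.pdf}

\end{thebibliography}
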